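\title{Locally convex subspaces of $H_p$, $0<p<1$, have the Radon--Nikodym property}

\begin{abstract}
Let $0<p<1$ and let $X$ be a closed subspace of the Hardy space $H_p$ of the disc whose relative topology is locally convex. We prove that $X$ has the Radon--Nikodym property. An operator from $L_1$ into $X$ always has a density with values in $H_p$, in the sense of uniform convergence on compact sets, and the question is whether this density takes its values in $X$. If it does not, a uniform Kadec--Klee inequality for $H_p$ produces averages near which the operator oscillates arbitrarily little, while local convexity forces a fixed amount of oscillation; the two estimates are compared through truncated square functions. The result extends to the Hardy spaces of the polydisc and to all $0<p<\infty$. It fails for $H_\infty$, and for $L_p$ when $p<1$.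
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Delta$ be the open unit disc, $\mathbf T$ the unit circle and $m$ normalized Lebesgue measure on $\mathbf T$. For $0<p<\infty$ the Hardy space $H_p$ consists of the analytic functions $f:\Delta\to\mathbb C$ with
\[
\|f\|_p^p=\sup_{0<r<1}\int_{\mathbf T}|f(rw)|^p\,dm(w)<\infty .
\]
Passing to boundary values identifies $H_p$ with a closed subspace of $L_p(\mathbf T)$. For $p<1$ the functional $\|\cdot\|_p$ is only a quasi-norm. It satisfies $\|f+h\|_p^p\le\|f\|_p^p+\|h\|_p^p$, so that $\|f-h\|_p^p$ is a metric, but an average can be much larger than its terms: the average of $n$ disjointly supported functions of quasi-norm one in $L_p$ has quasi-norm $n^{1/p-1}$.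

A \emph{locally convex subspace} of $H_p$ is a closed linear subspace $X$ whose relative topology is locally convex. This means that averaging inside $X$ costs at most a constant factor. Indeed, let $B_X=\{x\in X:\|x\|_p<1\}$, let $U\subset B_X$ be a convex neighborhood of $0$ in $X$, and choose $A\ge1$ with $A^{-1}B_X\subset U$. The convex hull $V$ of $A^{-1}B_X$ is balanced and $A^{-1}B_X\subset V\subset B_X$, so the Minkowski functional of $V$ is a norm on $X$ with
\begin{equation}\label{eq:norm}
\|x\|_p\le\|x\|_X\le A\|x\|_p\qquad(x\in X).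
\end{equation}
Thus $X$ is a Banach space under an equivalent norm, and one may ask which Banach spaces occur.

Write $L_1=L_1(0,1)$. A Banach space $X$ has the \emph{Radon--Nikodym property} (RNP) if for every bounded linear operator $T:L_1\to X$ there is $g\in L_\infty((0,1),X)$ with
\[
Tf=\int_0^1f(s)g(s)\,ds\qquad(f\in L_1);
\]
we then say that $g$ \emph{represents} $T$. The property asks that the vector measure $E\mapsto T1_E$ have a derivative, and it does not change under an equivalent norm. For $X=\mathbb C$ it is the duality $L_1^*=L_\infty$. The basic space without it is $L_1$ itself. If $g$ represented the identity of $L_1$, then applying the functional $h\mapsto\int_Ih$ would give $\int_Ig(s)=1_I(s)$ for almost every $s$ and all dyadic intervals $I$. For such $s$ the function $g(s)\in L_1$ would have integral $1$ over arbitrarily short intervals, which is impossible.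

Let $\tau$ denote the topology of uniform convergence on compact subsets of $\Delta$. Three known facts suggest that locally convex subspaces of $H_p$, $0<p<1$, should have the RNP. Bounded subsets of $H_p$ are relatively $\tau$-compact, and compactness is what produces derivatives of vector measures. The space $L_1$ does not embed into $H_p$, so the basic obstruction is absent. And a locally convex subspace of $H_p$ that is weakly closed does have the RNP. The last fact does not settle the matter, because the usual proof that closed subspaces are weakly closed applies the Hahn--Banach theorem in the ambient space, and $H_p$ is not locally convex. It is conjectured in \cite{remarks} that the RNP holds without this extra hypothesis. We prove the conjecture.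

\begin{theorem}\label{thm:main}
Let $0<p<1$. Every locally convex subspace $X$ of $H_p$ has the Radon--Nikodym property.
\end{theorem}

The second theorem shows how far the statement extends. For $d\ge1$ and $0<p<\infty$ let $H_p(\Delta^d)$ be the space of analytic functions $f$ on the polydisc $\Delta^d$ with $\|f\|_p^p=\sup_{r<1}\int_{\mathbf T^d}|f(rw)|^p\,dm_d(w)<\infty$, where $m_d$ is the product measure, and let $H_\infty$ be the space of bounded analytic functions on $\Delta$ with the supremum norm.

\begin{theorem}\label{thm:ext}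
\begin{enumerate}
\item[(a)] For every $d\ge1$ and $0<p<\infty$, every closed locally convex subspace of $H_p(\Delta^d)$ has the RNP.
\item[(b)] This fails for $p=\infty$, already for $d=1$: $H_\infty$ has a closed subspace without the RNP.
\item[(c)] For $0<p<1$ it fails if $H_p$ is replaced by $L_p$: $L_p(\mathbf T)$ has a closed locally convex subspace without the RNP.
\end{enumerate}
\end{theorem}

Part (c) shows that a proof of Theorem~\ref{thm:main} must use analyticity.

\subsection*{The idea}
Let $T:L_1\to X$ have norm at most one. Compactness in $\tau$ gives a candidate for the density: for almost every $s$ the elements $T(1_I/|I|)$ converge in $\tau$ to some $g(s)\in H_p$ as the dyadic interval $I$ shrinks to $s$. Since $X$ is closed only in the quasi-norm, this limit may a priori leave $X$, and that is the whole difficulty. Suppose it does. Then there is a compact set $K$ of positive measure on which $g$ is continuous and stays at distance at least $\delta>0$ from $X$. Let $\Lambda$ be the supremum of $\|Tf\|_p^p$ over the probability densities $f$ carried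 by $K$.

The simplest case is that $\|g(\sigma)\|_p^p=\Lambda$ for some $\sigma\in K$. Take densities $f_i$ on $K$ concentrating at $\sigma$. Then $Tf_i\to g(\sigma)$ in $\tau$, and $\|Tf_i\|_p\le\|g(\sigma)\|_p$ by the definition of $\Lambda$. Now $(H_p,\tau)$ has the Kadec--Klee property: $\tau$-convergence without loss of quasi-norm implies convergence in quasi-norm. Hence $g(\sigma)$ is a quasi-norm limit of elements of $X$, a contradiction. A uniform version of the property (Section~\ref{sec:ukk}) gives the same contradiction when $\|g(\sigma)\|_p^p$ is merely close enough to $\Lambda$.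

Every $Tf$ is a $\tau$-limit of averages $\frac1n\sum_jg(\sigma_j)$. If $\|\cdot\|_p$ were convex, an almost extremal single value $g(\sigma)$ would therefore exist, and the proof would end here. For $p<1$ only an average of $n$ values need be almost extremal, and $n$ is not under control. The Kadec--Klee inequality then says that $\frac1n\sum_jTf_j$ hardly changes when each $f_j$ varies among the densities concentrated near $\sigma_j$ (Section~\ref{sec:upper}). Against this we show that near any one point $\sigma$ an average of $n$ independently varied terms changes by an amount bounded below independently of $n$ (Section~\ref{sec:lower}); this is where local convexity enters. A concavity argument transfers the lower bound from $n$ terms at one point to one term at each of $n$ points (Section~\ref{sec:end}).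

\section{Background}\label{sec:background}

\subsection*{Hardy spaces}
Let $0<p<\infty$. We write $f_r(z)=f(rz)$, $c_k(f)$ for the $k$-th Taylor coefficient of $f$ at $0$, and $P_a(w)=(1-|a|^2)/|w-a|^2$ for the Poisson kernel ($a\in\Delta$, $w\in\mathbf T$). Four facts will be used throughout.

\begin{enumerate}
\item[(H1)] \emph{Boundary values.} Each $f\in H_p$ has a boundary function, again written $f$, such that $f_r\to f$ in $L_p(\mathbf T)$ as $r\to1$; the quantities $\|f_r\|_p$ increase to $\|f\|_p$, which equals the $L_p$ quasi-norm of the boundary function. Since the Taylor series of $f_r$ converges uniformly on $\overline\Delta$, polynomials are dense and $H_p$ is separable.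
\item[(H2)] \emph{Coefficients.} $|c_k(f)|\le e\,(2(k+1))^{1/p}\|f\|_p$ for all $k\ge0$.
\item[(H3)] \emph{Convergence in $\tau$.} If $\sup_i\|u_i\|_p<\infty$ and $c_k(u_i)\to\gamma_k$ for every $k$, then $u_i\to\sum_k\gamma_kz^k$ in $\tau$.
\item[(H4)] \emph{Lower semicontinuity.} If $u_i\to u$ in $\tau$, then $\|u\|_p\le\liminf_i\|u_i\|_p$.
\end{enumerate}

Fact (H1) is part of the basic theory. For (H2), subharmonicity of $|f_\varrho|^p$ gives $|f_\varrho(z)|^p\le\int|f_\varrho|^pP_z\,dm\le\frac{1+|z|}{1-|z|}\|f\|_p^p$, and $\varrho\to1$ gives the same bound for $|f(z)|^p$. For $k\ge1$ Cauchy's estimate on the circle $|z|=\frac k{k+1}$ yields $|c_k(f)|\le(1+\frac1k)^k(2(k+1))^{1/p}\|f\|_p$, and for $k=0$ we have $|f(0)|\le\|f\|_p$. Fact (H3) follows by dominated convergence for the series $\sum_k|c_k(u_i)-\gamma_k|r^k$, whose terms are bounded by a constant times $(k+1)^{1/p}r^k$. For (H4), $\int|u(rw)|^p\,dm=\lim_i\int|u_i(rw)|^p\,dm\le\liminf_i\|u_i\|_p^p$ for each $r<1$. These facts also give completeness: a Cauchy sequence $(u_i)$ has a $\tau$-limit $u$ by (H2)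 and (H3), and $\|u_i-u\|_p\le\liminf_j\|u_i-u_j\|_p$ by (H4).

\subsection*{Random signs}
Let $(\varepsilon_l)$ be independent random signs and $\mathbb E_\varepsilon$ the expectation over them. For $0<p\le2$ and finitely many complex numbers $c_l$,
\begin{equation}\label{eq:khin}
\mathbb E_\varepsilon\Big|\sum_l\varepsilon_lc_l\Big|^p\le\Big(\sum_l|c_l|^2\Big)^{p/2}\le K_p\,\mathbb E_\varepsilon\Big|\sum_l\varepsilon_lc_l\Big|^p,\qquad K_p=3^{1-p/2}.
\end{equation}
Put $\xi=\sum_l\varepsilon_lc_l$ and $\lambda^2=\sum_l|c_l|^2=\mathbb E_\varepsilon|\xi|^2$. The left inequality is Jensen's. The right one is Khintchine's: expanding gives $\mathbb E_\varepsilon|\xi|^4=2\lambda^4+|\sum_lc_l^2|^2-2\sum_l|c_l|^4\le3\lambda^4$, and H\"older's inequality gives $\lambda^2\le(\mathbb E_\varepsilon|\xi|^p)^{2/(4-p)}(3\lambda^4)^{(2-p)/(4-p)}$, which rearranges to $\lambda^p\le3^{1-p/2}\,\mathbb E_\varepsilon|\xi|^p$. Applied at each point of $\mathbf T$ and integrated, \eqref{eq:khin} says that the average size of a randomly signed sum in $L_p$ is the size of its square function.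

\subsection*{Vector-valued functions}
A map from $(0,1)$ into a metric space is \emph{measurable} if preimages of open sets are Lebesgue measurable. If $X$ is a separable Banach space, $L_\infty((0,1),X)$ is the space of essentially bounded measurable maps $g:(0,1)\to X$. For such $g$ and $f\in L_1$ the Bochner integral $\int fg\,ds\in X$ exists and commutes with bounded linear functionals. Let $I_\nu(s)$ be the half-open dyadic interval of length $2^{-\nu}$ containing $s$. The Lebesgue differentiation theorem holds for such $g$: $|I_\nu(s)|^{-1}\int_{I_\nu(s)}g\to g(s)$ in norm for almost every $s$. Finally, Lusin's theorem: if $g$ is a measurable map into a separable metric space and $E\subset(0,1)$ has positive measure, then there is a compact $K\subset E$ of positive measure such that $g|_K$ is continuous.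

\section{A uniform Kadec--Klee inequality}\label{sec:ukk}

In this section $0<p<1$, and $C$ denotes constants depending only on $p$. The goal is Proposition~\ref{prop:ukk}, which bounds the distance from a sequence to its $\tau$-limit by the quasi-norm lost in the limit. The source of the bound is a stability form of the inequality $|F(0)|\le\|F\|_p$: if equality almost holds, $F$ is almost constant.

The mechanism is visible when $p=2/N$ with $N$ an integer and $F$ has no zeros. Then $F=G^N$ with $G\in H_2$, and orthogonality gives
\[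
\|G-G(0)\|_2^2=\|G\|_2^2-|G(0)|^2=\|F\|_p^p-|F(0)|^p .
\]
So $G$ is close to a constant, and hence so is $G^N$. For general $p$ we take a root of $F$ that lies in $H_q$ with $1<q\le2$ and replace orthogonality by a convexity inequality for $|\cdot|^q$. Zeros are handled by the Riesz factorization: every nonzero $F\in H_p$ is a product $F=BF_1$, where $B$ is a Blaschke product (so $|B|\le1$ in $\Delta$ and $|B|=1$ a.e.\ on $\mathbf T$) and $F_1\in H_p$ has no zeros and $\|F_1\|_p=\|F\|_p$.

\begin{lemma}\label{lem:center}
For $F\in H_p$,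
\[
\|F-F(0)\|_p^2\le C\,\|F\|_p^{2-p}\big(\|F\|_p^p-|F(0)|^p\big).
\]
\end{lemma}

\begin{proof}
Both sides are homogeneous of degree $2$, so let $\|F\|_p=1$ and $\gamma=1-|F(0)|^p$. Write $F=BF_1$ and $b=B(0)$. Then
\begin{equation}\label{eq:gamma}
\gamma=\gamma_1+|F_1(0)|^p(1-|b|^p),\qquad\gamma_1=1-|F_1(0)|^p,
\end{equation}
and both terms are nonnegative. We bound the two terms of
\[
F-F(0)=B\,(F_1-F_1(0))+F_1(0)\,(B-b).
\]

\emph{The Blaschke factor.} We have $\|B-b\|_p^2\le\|B-b\|_2^2=1-|b|^2$, and $1-|b|^2\le\frac2p(1-|b|^p)$ because the convex function $s\mapsto s^{2/p}$ lies above its tangent at $s=1$. Since $|F_1(0)|\le1$, \eqref{eq:gamma} gives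
\[
\|F_1(0)(B-b)\|_p^2\le\tfrac2p\,|F_1(0)|^p(1-|b|^p)\le\tfrac2p\,\gamma .
\]

\emph{A pointwise inequality.} Let $1<q\le2$. There is $c_q>0$ such that for $\alpha\neq0$ and $\zeta\in\mathbb C$
\begin{equation}\label{eq:pointwise}
|\alpha+\zeta|^q\ge|\alpha|^q+q|\alpha|^{q-2}\operatorname{Re}(\bar\alpha\zeta)+c_q|\zeta|^2(|\alpha|+|\zeta|)^{q-2}.
\end{equation}
Replacing $\zeta$ by $\alpha\zeta$ and dividing by $|\alpha|^q$ reduces this to $\alpha=1$. For $\zeta\ne0$ the function $t\mapsto|1+t\zeta|^q$ is strictly convex on $\mathbb R$ with derivative $q\operatorname{Re}\zeta$ at $0$, so $\phi(\zeta)=|1+\zeta|^q-1-q\operatorname{Re}\zeta>0$. The ratio $\phi(\zeta)/(|\zeta|^2(1+|\zeta|)^{q-2})$ is therefore continuous and positive on $\mathbb C\setminus\{0\}$, and it tends to $1$ at $\infty$ because $q>1$. Near $0$, with $x=\operatorname{Re}\zeta$, expanding $(1+2x+|\zeta|^2)^{q/2}$ gives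
\[
\phi(\zeta)=\tfrac q2\big(|\zeta|^2-(2-q)x^2\big)+O(|\zeta|^3)\ge\tfrac q2(q-1)|\zeta|^2+O(|\zeta|^3),
\]
so the lower limit of the ratio at $0$ is positive. Hence its infimum $c_q$ is positive.

\emph{The zero-free factor.} The interval $(1/p,2/p]$ has length $1/p>1$, so it contains an integer $N$. Put $q=Np\in(1,2]$ and write $F_1=G^N$ with $G$ analytic. Then $|G|^q=|F_1|^p$, so $\|G\|_q=1$. Let $\alpha=G(0)$, so that $0<|\alpha|\le1$ and $1-|\alpha|^q=\gamma_1$, and let $Y=G-\alpha$ and $W=|\alpha|+|Y|$. Since $Y\in H_q$ with $q>1$ and $Y(0)=0$, (H1) gives $\int Y\,dm=0$. Integrating \eqref{eq:pointwise} with $\zeta=Y(w)$ kills the linear term: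
\[
\gamma_1\ge c_q\int|Y|^2W^{q-2}\,dm .
\]
Write $|Y|^q=(|Y|^2W^{q-2})^{q/2}\,W^{q(2-q)/2}$ and apply H\"older's inequality with exponents $2/q$ and $2/(2-q)$ (for $q=2$ there is nothing to do). As $\|W\|_q\le2|\alpha|+\|G\|_q\le3$,
\[
\|Y\|_q^2\le\int|Y|^2W^{q-2}\,dm\cdot\|W\|_q^{2-q}\le3c_q^{-1}\gamma_1 .
\]
Finally $|G^N-\alpha^N|\le N|Y|(|G|+|\alpha|)^{N-1}$ and $\frac1p=\frac1q+\frac{N-1}q$, so H\"older's inequality gives $\|F_1-F_1(0)\|_p\le N2^{N-1}\|Y\|_q$. Thus $\|B(F_1-F_1(0))\|_p^2\le C\gamma_1\le C\gamma$, and subadditivity of $\|\cdot\|_p^p$ finishes the proof.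
\end{proof}

The two sides have the same order for $F=1+\epsilon z$: the left side is $\epsilon^2$, and $\|F\|_p^p-1=\|F^{p/2}\|_2^2-1=\frac{p^2}4\epsilon^2+O(\epsilon^4)$.

Lemma~\ref{lem:center} compares boundary values with the value at the origin. A $\tau$-convergent sequence is controlled on every circle $|z|=r$, so we move the origin to the point $rz$ by a disc automorphism and average over $z\in\mathbf T$. The deficit $\|F\|_p^p-|F(0)|^p$ then averages to $\|f\|_p^p-\|f_r\|_p^p$.

\begin{lemma}\label{lem:circle}
For $f\in H_p$ and $0<r<1$,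
\[
\iint|f(w)-f(rz)|^pP_{rz}(w)\,dm(w)\,dm(z)\le C\,\|f\|_p^{p(2-p)/2}\big(\|f\|_p^p-\|f_r\|_p^p\big)^{p/2}.
\]
\end{lemma}

\begin{proof}
First let $f$ be analytic near $\overline\Delta$. For $z\in\mathbf T$ the map $\psi_z(\zeta)=\frac{\zeta+rz}{1+r\bar z\zeta}$ is analytic near $\overline\Delta$, maps $\Delta$ onto $\Delta$ and $\mathbf T$ onto $\mathbf T$, and $\psi_z(0)=rz$. For continuous $h$ on $\mathbf T$ we have $\int h\circ\psi_z\,dm=\int hP_{rz}\,dm$, since both sides are the value at $rz$ of the harmonic extension of $h$. Put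
\[
M(z)=\int|f|^pP_{rz}\,dm,\qquad\gamma(z)=M(z)-|f(rz)|^p\ge0 .
\]
Lemma~\ref{lem:center} for $F=f\circ\psi_z$, raised to the power $p/2$, reads
\[
\int|f(w)-f(rz)|^pP_{rz}(w)\,dm(w)\le C\,M(z)^{(2-p)/2}\gamma(z)^{p/2}.
\]
Integrate in $z$ and use H\"older's inequality with exponents $\frac2{2-p}$ and $\frac2p$. Since $|w-rz|=|z-rw|$, we have $\int P_{rz}(w)\,dm(z)=1$ for each $w$, so $\int M\,dm=\|f\|_p^p$ and $\int\gamma\,dm=\|f\|_p^p-\|f_r\|_p^p$. This proves the lemma for such $f$.

For general $f$ apply it to $f_\varrho$ and let $\varrho\to1$. The right side converges by (H1) and the uniform convergence $f_{\varrho r}\to f_r$ on $\mathbf T$. On the left the kernel is bounded by $\frac{1+r}{1-r}$ and the integrands differ by at most $|f_\varrho(w)-f(w)|^p+|f(\varrho rz)-f(rz)|^p$, whose double integral tends to $0$.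
\end{proof}

\begin{proposition}\label{prop:ukk}
There is a constant $C_p$ such that, if $\|u_i\|_p\le M$ for all $i$ and $u_i\to u$ in $\tau$, then
\[
\limsup_i\|u_i-u\|_p^p\le C_p\,M^{p(2-p)/2}\Big(\limsup_i\|u_i\|_p^p-\|u\|_p^p\Big)^{p/2}.
\]
\end{proposition}

\begin{proof}
By (H4), $\|u\|_p\le M$. Fix $r<1$. Since $\int P_{rz}(w)\,dm(z)=1$, we may write $\|u_i-u\|_p^p=\iint|u_i(w)-u(w)|^pP_{rz}(w)\,dm(w)\,dm(z)$ and pass from $u_i(w)$ to $u(w)$ through $u_i(rz)$ and $u(rz)$. By subadditivity of $|\cdot|^p$ and Lemma~\ref{lem:circle},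
\[
\|u_i-u\|_p^p\le CM^{p(2-p)/2}\Big[\big(\|u_i\|_p^p-\|(u_i)_r\|_p^p\big)^{p/2}+\big(\|u\|_p^p-\|u_r\|_p^p\big)^{p/2}\Big]+\|(u_i-u)_r\|_p^p .
\]
As $i\to\infty$ the last term tends to $0$ and $\|(u_i)_r\|_p\to\|u_r\|_p$, so
\[
\limsup_i\|u_i-u\|_p^p\le CM^{p(2-p)/2}\Big[\big(\limsup_i\|u_i\|_p^p-\|u_r\|_p^p\big)^{p/2}+\big(\|u\|_p^p-\|u_r\|_p^p\big)^{p/2}\Big].
\]
Let $r\to1$ and use $\|u_r\|_p\to\|u\|_p$.
\end{proof}

\section{The density of an operator in the topology $\tau$}\label{sec:density}

Each Taylor coefficient of $Tf$ is a scalar functional of $f$ and so has a density. Assembling these densities into a power series gives the candidate $g$.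

\begin{proposition}\label{prop:density}
Let $0<p<\infty$ and let $T:L_1\to H_p$ be linear with $\|Tf\|_p\le\|f\|_1$. There is a measurable map $g:(0,1)\to H_p$ with $\|g(s)\|_p\le1$ for all $s$ and
\begin{equation}\label{eq:coef}
c_k(Tf)=\int_0^1f(s)\,c_k(g(s))\,ds\qquad(f\in L_1,\ k\ge0).
\end{equation}
If $X$ is a locally convex subspace of $H_p$ that contains the range of $T$ and contains $g(s)$ for almost every $s$, then $g$ represents $T$ as an operator into $X$.
\end{proposition}

\begin{proof}
By (H2), $f\mapsto c_k(Tf)$ is a bounded functional on $L_1$, so $c_k(Tf)=\int f\gamma_k$ for a measurable $\gamma_k$ with $|\gamma_k(s)|\le e(2(k+1))^{1/p}$ for all $s$. Put $g(s)(z)=\sum_k\gamma_k(s)z^k$, an analytic function on $\Delta$. By Lebesgue differentiation, for almost every $s$ and all $k$,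
\[
c_k\big(T(1_{I_\nu(s)}/|I_\nu(s)|)\big)=\frac1{|I_\nu(s)|}\int_{I_\nu(s)}\gamma_k\to\gamma_k(s)\qquad(\nu\to\infty).
\]
For such $s$, (H3) gives $T(1_{I_\nu(s)}/|I_\nu(s)|)\to g(s)$ in $\tau$ and (H4) gives $\|g(s)\|_p\le1$. Set all $\gamma_k$ equal to $0$ on the exceptional null set; then \eqref{eq:coef} holds.

Fix $h\in H_p$ and $r<1$. The integral $\int|\sum_{k\le L}\gamma_k(s)r^kw^k-h(rw)|^p\,dm(w)$ is a continuous function of $(\gamma_0(s),\dots,\gamma_L(s))$, hence measurable in $s$, and it tends to $\|(g(s)-h)_r\|_p^p$ as $L\to\infty$. Taking the supremum over rational $r$ shows that $s\mapsto\|g(s)-h\|_p$ is measurable. So preimages of balls are measurable, and since $H_p$ is separable, every open set is a countable union of balls.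

Now suppose $g(s)\in X$ a.e. The space $X$ is separable, being a subspace of a separable metric space, and $g\in L_\infty((0,1),X)$ by \eqref{eq:norm}. Each $c_k$ is a bounded functional on $X$, so the Bochner integral $\int fg\,ds\in X$ has the same coefficients as $Tf$ by \eqref{eq:coef}. Hence $Tf=\int fg\,ds$.
\end{proof}

When $H_p$ is itself a Banach space nothing more is needed.

\begin{proposition}\label{prop:banach}
Let $1\le p<\infty$. Every closed subspace $X$ of $H_p$ has the RNP.
\end{proposition}

\begin{proof}
Let $T:L_1\to X$ have norm at most one. Proposition~\ref{prop:density}, applied with the subspace $H_p$ itself, gives $Tf=\int fg\,ds$ as a Bochner integral in $H_p$. By Lebesgue differentiation in $H_p$, $g(s)$ is for almost every $s$ the norm limit of the elements $T(1_{I_\nu(s)}/|I_\nu(s)|)\in X$. So $g(s)\in X$ a.e., and Proposition~\ref{prop:density} applies with $X$.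
\end{proof}

For $p<1$ this proof stops at its second sentence: $H_p$ is not a Banach space, so neither the Bochner integral of $g$ nor differentiation in the quasi-norm is available until we know that $g$ takes values in $X$.

\subsection*{Reduction}
From now until the end of Section~\ref{sec:end}, $0<p<1$, $X$ is a locally convex subspace of $H_p$ normed as in \eqref{eq:norm}, and $T:L_1\to X$ is an operator scaled so that
\[
\|Tf\|_p\le\|Tf\|_X\le\|f\|_1 .
\]
Let $g$ be as in Proposition~\ref{prop:density}. To prove Theorem~\ref{thm:main} we assume that $g(s)\notin X$ on a set of positive measure and derive a contradiction.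

Let $\operatorname{dist}(h,X)=\inf_{x\in X}\|h-x\|_p$. Its $p$-th power is the distance to $X$ in the metric of $H_p$, so it is continuous in $h$, and it is positive off $X$ because $X$ is closed. Hence there is $\delta>0$ such that $E=\{s:\operatorname{dist}(g(s),X)\ge\delta\}$ has positive measure. By Lusin's theorem there is a compact $K\subset E$ of positive measure with $g|_K$ continuous. Replace $K$ by the set of those $s\in K$ all of whose neighborhoods meet $K$ in positive measure; this set is compact and differs from $K$ by a null set. With $K(s,\rho)=K\cap(s-\rho,s+\rho)$ we then have: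
\begin{equation}\label{eq:K}
\begin{gathered}
g|_K\ \text{is continuous},\qquad\operatorname{dist}(g(s),X)\ge\delta\quad(s\in K),\\
|K(s,\rho)|>0\quad(s\in K,\ \rho>0).
\end{gathered}
\end{equation}
For measurable $Q\subset K$ let $\mathcal P(Q)$ be the set of $f\in L_1$ with $f\ge0$, $\int f=1$ and $f=0$ off $Q$. On $K$ the relation between $T$ and $g$ holds at every point and for every way of concentrating:
\begin{equation}\label{eq:local}
s\in K,\quad f_i\in\mathcal P(K(s,\rho_i)),\quad\rho_i\to0\qquad\Longrightarrow\qquad Tf_i\to g(s)\ \text{in }\tau .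
\end{equation}
Indeed $c_k(Tf_i)=\int f_i\,c_k(g)\to c_k(g(s))$ by \eqref{eq:coef} and the continuity of $c_k\circ g$ on $K$, and $\|Tf_i\|_p\le1$, so (H3) applies.

\section{Averages with small oscillation}\label{sec:upper}

Let $\Lambda=\sup\{\|Tf\|_p^p:f\in\mathcal P(K)\}\le1$. To use Proposition~\ref{prop:ukk} we need a $\tau$-limit of elements $Tf$ whose quasi-norm is almost $\Lambda^{1/p}$ and which can be approached in many ways. By \eqref{eq:local}, averages of values of $g$ are such limits.

\begin{proposition}\label{prop:upper}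
For each $\eta>0$ there are $n\ge1$, points $\sigma_1,\dots,\sigma_n\in K$, not necessarily distinct, and $\rho>0$ such that
\[
\Big\|\frac1n\sum_{j=1}^nTf_j-\frac1n\sum_{j=1}^ng(\sigma_j)\Big\|_p<\eta\qquad\text{whenever }f_j\in\mathcal P(K(\sigma_j,\rho)),\ j=1,\dots,n .
\]
\end{proposition}

\begin{proof}
Call $v=\frac1n\sum_{j\le n}g(\sigma_j)$ with $\sigma_j\in K$ an \emph{average}. If $f_{j,i}\in\mathcal P(K(\sigma_j,1/i))$, which is nonempty by \eqref{eq:K}, then $u_i=T(\frac1n\sum_jf_{j,i})$ satisfies $\|u_i\|_p^p\le\Lambda$, and $u_i\to v$ in $\tau$ by \eqref{eq:local}. So $\|v\|_p^p\le\Lambda$ for every average, by (H4).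

Next, averages come arbitrarily close to $\Lambda$. Let $f\in\mathcal P(K)$ and $i\ge1$. Partition $K$ into finitely many nonempty Borel sets $K_l$ of diameter less than $1/i$, pick $s_l\in K_l$, and approximate the weights $\int_{K_l}f$ by fractions $n_l/n$ with integers $n_l\ge0$, $\sum_ln_l=n$ and $\sum_l|\int_{K_l}f-n_l/n|<1/i$. Then $v_i=\sum_l\frac{n_l}ng(s_l)$ is an average, and by \eqref{eq:coef}
\[
|c_k(Tf)-c_k(v_i)|\le\sup_{\substack{s,s'\in K\\|s-s'|<1/i}}|c_k(g(s))-c_k(g(s'))|+\frac1i\sup_{s\in K}|c_k(g(s))|\to0 ,
\]
since $c_k\circ g$ is uniformly continuous on $K$. The $v_i$ are bounded, so $v_i\to Tf$ in $\tau$ by (H3), and $\liminf_i\|v_i\|_p^p\ge\|Tf\|_p^p$ by (H4).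

Now choose $\epsilon>0$ with $C_p\epsilon^{p/2}<\eta^p$ and an average $v=\frac1n\sum_jg(\sigma_j)$ with $\|v\|_p^p>\Lambda-\epsilon$. If no $\rho$ works, there are $f_{j,i}\in\mathcal P(K(\sigma_j,1/i))$ such that the elements $u_i$ above satisfy $\|u_i-v\|_p\ge\eta$ for all $i$. But Proposition~\ref{prop:ukk} with $M=1$ gives $\limsup_i\|u_i-v\|_p^p\le C_p(\Lambda-\|v\|_p^p)^{p/2}<\eta^p$.
\end{proof}

Apply the proposition to two families $(f_j)$ and $(\tilde f_j)$ and put $d_j=Tf_j-T\tilde f_j$. Exchanging $f_j$ and $\tilde f_j$ changes the sign of $d_j$, so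
\begin{equation}\label{eq:signed}
\Big\|\frac1n\sum_{j\le n}\varepsilon_jd_j\Big\|_p^p\le2\eta^p\qquad\text{for all signs }\varepsilon_j .
\end{equation}
How far is this from a contradiction? Take $\tilde f_j=f_j$ for $j\ge2$, so that $\|Tf_1-T\tilde f_1\|_p\le2^{1/p}n\eta$, and let $\tilde f_1$ concentrate at $\sigma_1$. By \eqref{eq:local}, (H4) and \eqref{eq:K},
\[
\delta\le\|Tf_1-g(\sigma_1)\|_p\le2^{1/p}n\eta .
\]
This is a contradiction if $n$ stays bounded as $\eta\to0$, but in general it only shows that $n$ grows like $1/\eta$ at least. Nor does it help to make all $d_j$ large at once, for large terms can cancel: $\|\frac1n\sum_{j\le n}\varepsilon_jz^j\|_p\le n^{-1/2}$ by comparison with the $L_2$ norm. We must find differences $d_j$ that do not cancel in signed averages of length $n$.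

\section{Oscillation forced by local convexity}\label{sec:lower}

\subsection*{A model}
The following classical embedding of $L_1$ into $L_p$ by a $1$-stable random measure shows what absence of cancellation looks like. It will also prove Theorem~\ref{thm:ext}(c).

\begin{example}\label{ex:cauchy}
A Cauchy variable of scale $\lambda>0$ has density $\lambda/(\pi(\lambda^2+x^2))$ and characteristic function $e^{-\lambda|t|}$. Hence, if $\xi_l$ are independent Cauchy variables of scales $\lambda_l$ and $a_l$ are real, $\sum_la_l\xi_l$ is Cauchy of scale $\sum_l|a_l|\lambda_l$. By Kolmogorov's extension theorem there are random variables $Z(I)$, indexed by the dyadic intervals, such that $Z(I)$ is Cauchy of scale $|I|$, the $Z(I)$ of one generation are independent, and $Z(I)=Z(I')+Z(I'')$ when $I',I''$ are the halves of $I$. A countable family of random variables can be realized on $(\mathbf T,m)$. For a dyadic step function $f=\sum_Ia_I1_I$ put $Jf=\sum_Ia_IZ(I)$. If $f$ is real, then $\|Jf\|_p=\kappa_p\|f\|_1$, where $\kappa_p$ is the $L_p$ quasi-norm of a Cauchy variable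 of scale $1$, finite because $p<1$. For complex $f$, separating real and imaginary parts gives $\frac12\kappa_p\|f\|_1\le\|Jf\|_p\le2^{1/p}\kappa_p\|f\|_1$. So $J$ extends to an isomorphic embedding of $L_1$ into $L_p(\mathbf T)$.

Take $2n$ distinct intervals $I_l,\tilde I_l$ of one generation and let $e_l=J(1_{I_l}/|I_l|)-J(1_{\tilde I_l}/|\tilde I_l|)$. The $e_l$ are independent Cauchy variables of scale $2$, and $\frac1n\sum_l\varepsilon_le_l$ is again Cauchy of scale $2$ for all signs and all $n$: there is no cancellation. The reason is the tail: $n\,m(|e_l|>n)=\frac{2n}\pi\arctan\frac2n\to\frac4\pi$, so at a typical point of $\mathbf T$ one of the $n$ terms $e_l/n$ is already of order one.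
\end{example}

The example suggests measuring a difference $e$ at scale $n$ by the truncated quantity $\min(1,n^{-2}|e(w)|^2)$, which registers the points where $|e|$ is of order $n$. We shall choose the differences at random and show that the expectation of this quantity is of order $1/n$ on a substantial part of $\mathbf T$. Two lemmas are needed. The first says that the elements of the unit ball of $X$ cannot concentrate on small sets.

\begin{lemma}\label{lem:equi}
For each $\theta>0$ there is $\beta>0$ such that $\int_F|x|^p\,dm\le\theta$ whenever $x\in X$, $\|x\|_X\le1$ and $m(F)<\beta$.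
\end{lemma}

\begin{proof}
Otherwise there are $\theta>0$, elements $x_j$ with $\|x_j\|_X\le1$ and sets $F_j$ with $m(F_j)\to0$ and $\int_{F_j}|x_j|^p\,dm>\theta$. Each $|x_j|^p$ is integrable, so a subsequence chosen inductively satisfies $\int_{F_i}|x_j|^p\,dm<\theta2^{-i-1}$ for $j<i$. The sets $G_j=F_j\setminus\bigcup_{i>j}F_i$ are disjoint and $\int_{G_j}|x_j|^p\,dm\ge\theta/2$. By \eqref{eq:khin},
\[
K_p\,\mathbb E_\varepsilon\Big\|\sum_{j\le N}\varepsilon_jx_j\Big\|_p^p\ge\int\Big(\sum_{j\le N}|x_j|^2\Big)^{p/2}dm\ge\sum_{j\le N}\int_{G_j}|x_j|^p\,dm\ge\frac{N\theta}2 .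
\]
On the other hand the triangle inequality in $X$ gives $\|\sum_{j\le N}\varepsilon_jx_j\|_p\le N$, so the left side is at most $K_pN^p$. Since $p<1$, this fails for large $N$.
\end{proof}

Both hypotheses are needed. The functions $k_a(z)=(1-|a|^2)^{1/p}(1-\bar az)^{-2/p}$ satisfy $|k_a|^p=P_a$ on $\mathbf T$, so they have quasi-norm one and concentrate at a point as $a$ tends to that point. For $p<1$ this shows that $H_p$ is not locally convex, and for $p=1$ it shows that the lemma fails in the Banach space $H_1$.

The second lemma is the reason for truncating at level one: for independent terms, the truncated sum is determined up to a constant by a quantity that is additive in the terms.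

\begin{lemma}\label{lem:trunc}
Let $W_1,\dots,W_n\ge0$ be independent random variables and $h=\sum_j\mathbb E\min(1,W_j)$. Then
\[
c_0\min(1,h)\le\mathbb E\min\Big(1,\sum_jW_j\Big)\le\min(1,h),\qquad c_0=1-e^{-(1-1/e)}.
\]
\end{lemma}

\begin{proof}
The upper bound holds because $\min(1,\sum_jW_j)$ is at most $1$ and at most $\sum_j\min(1,W_j)$. For the lower bound let $Z_j=\min(1,W_j)\in[0,1]$ and $c=1-1/e$. Convexity gives $e^{-z}\le1-cz$ on $[0,1]$, so $\mathbb Ee^{-Z_j}\le1-c\,\mathbb EZ_j\le e^{-c\,\mathbb EZ_j}$. Since $\min(1,x)\ge1-e^{-x}$ for $x\ge0$, independence gives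
\[
\mathbb E\min\Big(1,\sum_jW_j\Big)\ge1-\prod_j\mathbb Ee^{-Z_j}\ge1-e^{-ch}.
\]
The function $h\mapsto1-e^{-ch}$ is concave and increasing, vanishes at $0$ and equals $c_0$ at $1$, so it is at least $c_0\min(1,h)$.
\end{proof}

\subsection*{Random differences}
Let $Q=K(\sigma,\rho')$ with $\sigma\in K$, $\rho'>0$, and let $\nu\ge1$. The \emph{cells} of generation $\nu$ are the sets $B=Q\cap I$ of positive measure, with $I$ dyadic of length $2^{-\nu}$. For $t$ in a cell $B$ put $x_\nu(t)=T(1_B/|B|)\in X$. Off a null subset of $Q$, $x_\nu(t)$ is defined for all $\nu$, and $x_\nu(t)\to g(t)$ in $\tau$ by \eqref{eq:local}, since the cell of $t$ lies in $K(t,2^{-\nu})$. If $t$ is uniformly distributed in $Q$, then $x_\nu(t)$ is a random element of $X$ with finitely many values and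
\[
\mathbb E\,x_\nu(t)=\sum_B\frac{|B|}{|Q|}\,T(1_B/|B|)=T(1_Q/|Q|)=:x_Q\in X .
\]
Let $t,\tilde t$ be independent and uniform in $Q$. We call $e=x_\nu(t)-x_\nu(\tilde t)$ a \emph{random difference} for $(Q,\nu)$; its distribution is symmetric. Fixing boundary functions for the finitely many values of $x_\nu$, we put
\[
b_{n,Q,\nu}(w)=\mathbb E\min\big(1,n^{-2}|e(w)|^2\big)\qquad(w\in\mathbf T).
\]

\begin{proposition}\label{prop:lower}
There is $\kappa'>0$, depending only on $p$, $\delta$ and $(X,\|\cdot\|_X)$, with the following property. Let $n\ge1$ and $\sigma\in K$. For all sufficiently small $\rho'>0$ there is $\nu_0$ such that, with $Q=K(\sigma,\rho')$,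
\[
\int_{\mathbf T}\min\big(1,n\,b_{n,Q,\nu}\big)\,dm\ge\kappa'\qquad(\nu\ge\nu_0).
\]
\end{proposition}

\begin{proof}
Let $t_1,\dots,t_n,\tilde t_1,\dots,\tilde t_n$ be independent and uniform in $Q$, and put
\[
u_\nu=\frac1n\sum_lx_\nu(t_l),\quad\tilde u_\nu=\frac1n\sum_lx_\nu(\tilde t_l),\quad e_l=x_\nu(t_l)-x_\nu(\tilde t_l),\quad S=n^{-2}\sum_l|e_l|^2 .
\]

\emph{Step 1: $u_\nu$ stays away from its mean.} Averages of values of $g$ taken at distant points may be close to $X$. Near a single point continuity prevents this, and it absorbs the factor $n^{1-p}$ that averaging costs in $H_p$. By \eqref{eq:K}, for $\rho'$ small enough in terms of $n$ and $\sigma$, and all $t_l\in Q$,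
\[
\Big\|\frac1n\sum_lg(t_l)-g(\sigma)\Big\|_p^p\le n^{1-p}\sup_{t\in Q}\|g(t)-g(\sigma)\|_p^p\le\frac{\delta^p}2 ,
\]
so $\operatorname{dist}(\frac1n\sum_lg(t_l),X)^p\ge\delta^p/2$. Almost surely $u_\nu-x_Q\to\frac1n\sum_lg(t_l)-x_Q$ in $\tau$, and $x_Q\in X$, so (H4) gives $\liminf_\nu\|u_\nu-x_Q\|_p\ge2^{-1/p}\delta$. By Fatou's lemma there is $\nu_0$ with
\[
\mathbb E\|u_\nu-x_Q\|_p\ge\delta_1:=2^{-1/p-1}\delta\qquad(\nu\ge\nu_0).
\]
Fix $\nu\ge\nu_0$.

\emph{Step 2: symmetrization.} To use square functions we need symmetric terms, so we replace the mean $x_Q=\mathbb E\tilde u_\nu$ by the independent copy $\tilde u_\nu$. This is an application of the triangle inequality, available in $X$ but not in $H_p$: for fixed $u\in X$, $\|u-x_Q\|_X=\|\mathbb E(u-\tilde u_\nu)\|_X\le\mathbb E\|u-\tilde u_\nu\|_X$, the expectation being a finite convex combination. By independence and \eqref{eq:norm},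
\[
\mathbb E\|u_\nu-\tilde u_\nu\|_X\ge\mathbb E\|u_\nu-x_Q\|_X\ge\delta_1 .
\]
Since $\|u_\nu-\tilde u_\nu\|_X\le2$ and $s^p\ge2^{p-1}s$ for $0\le s\le2$, and since $u_\nu-\tilde u_\nu=\frac1n\sum_le_l$,
\[
\mathbb E\Big\|\frac1n\sum_le_l\Big\|_p^p\ge A^{-p}\,\mathbb E\|u_\nu-\tilde u_\nu\|_X^p\ge\kappa:=A^{-p}2^{p-1}\delta_1 .
\]
The $e_l$ are independent and symmetric, so for every choice of signs $(\varepsilon_le_l)_l$ has the distribution of $(e_l)_l$. Averaging over the signs and using the left inequality in \eqref{eq:khin},
\begin{equation}\label{eq:square}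
\mathbb E\int S^{p/2}\,dm\ge\kappa .
\end{equation}

\emph{Step 3: truncation.} The bound \eqref{eq:square} would say nothing about $\min(1,S)$ if it came from huge values of $S$ on small sets; Lemma~\ref{lem:equi} excludes this. Fix the points $t_l,\tilde t_l$. For all signs, $y_\varepsilon=\frac1n\sum_l\varepsilon_le_l$ is the image under $T$ of a difference of two probability densities, so $\|y_\varepsilon\|_p\le\|y_\varepsilon\|_X\le2$. By the right inequality in \eqref{eq:khin}, for measurable $F\subset\mathbf T$,
\[
\int_FS^{p/2}\,dm\le K_p\,\mathbb E_\varepsilon\int_F|y_\varepsilon|^p\,dm .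
\]
With $F=\mathbf T$ this gives $\int S^{p/2}\,dm\le2^pK_p$. With $\beta$ from Lemma~\ref{lem:equi} for $\theta=\kappa/(2^{p+1}K_p)$, applied to $y_\varepsilon/2$, it gives $\int_FS^{p/2}\,dm\le\kappa/2$ whenever $m(F)<\beta$. Choose $R\ge1$ with $R^{-p/2}2^pK_p<\beta$. Then $m(S>R)<\beta$ by Chebyshev's inequality, and so
\[
\int\min(R,S)^{p/2}\,dm\ge\int_{\{S\le R\}}S^{p/2}\,dm\ge\int S^{p/2}\,dm-\frac\kappa2 .
\]
Take expectations, use \eqref{eq:square}, and apply Jensen's inequality with the convex function $s\mapsto s^{2/p}$: $\mathbb E\int\min(R,S)\,dm\ge(\kappa/2)^{2/p}$. Since $\min(R,S)\le R\min(1,S)$,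
\[
\mathbb E\int\min(1,S)\,dm\ge\kappa':=R^{-1}(\kappa/2)^{2/p}.
\]
The numbers $\kappa$, $\beta$ and $R$ do not depend on $n$, $\sigma$, $Q$ or $\nu$.

\emph{Step 4.} For fixed $w$ the variables $W_l=n^{-2}|e_l(w)|^2$ are independent with $\mathbb E\min(1,W_l)=b_{n,Q,\nu}(w)$. The upper bound of Lemma~\ref{lem:trunc} gives $\mathbb E\min(1,S(w))\le\min(1,n\,b_{n,Q,\nu}(w))$. Integrate over $\mathbf T$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Proposition~\ref{prop:upper} concerns one difference at each of $n$ points, while Proposition~\ref{prop:lower} was obtained from $n$ differences at one point. The functions $b$ connect the two: by Lemma~\ref{lem:trunc} the truncated square function of the mixed family is governed by the mean of the functions $nb$ attached to the $n$ points, and $\min(1,\cdot)$ is concave.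

Let $\eta>0$ and take $n$, $\sigma_1,\dots,\sigma_n$ and $\rho$ from Proposition~\ref{prop:upper}. Apply Proposition~\ref{prop:lower} with this $n$ at each $\sigma_j$. This gives sets $Q_j=K(\sigma_j,\rho_j)$ with $\rho_j\le\rho$ and, as there are finitely many $j$, one generation $\nu$ such that $b_j=b_{n,Q_j,\nu}$ satisfies $\int\min(1,nb_j)\,dm\ge\kappa'$ for all $j$. Let $e_1,\dots,e_n$ be independent, with $e_j$ a random difference for $(Q_j,\nu)$, and put
\[
S_*=n^{-2}\sum_{j\le n}|e_j|^2 .
\]

\emph{Lower bound.} Fix $w\in\mathbf T$ and apply Lemma~\ref{lem:trunc} to $W_j=n^{-2}|e_j(w)|^2$, for which $h=\sum_jb_j(w)=\frac1n\sum_jnb_j(w)$. By the lemma and the concavity of $\min(1,\cdot)$,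
\[
\mathbb E\min(1,S_*(w))\ge c_0\min\Big(1,\frac1n\sum_jnb_j(w)\Big)\ge\frac{c_0}n\sum_j\min(1,nb_j(w)).
\]
Integrating, $\mathbb E\int\min(1,S_*)\,dm\ge c_0\kappa'$.

\emph{Upper bound.} Every value of $e_j$ has the form $Tf_j-T\tilde f_j$, where $f_j$ and $\tilde f_j$ are normalized indicators of cells of $Q_j$ and so belong to $\mathcal P(K(\sigma_j,\rho))$. Hence \eqref{eq:signed} holds with $d_j=e_j$ for every realization, and the right inequality in \eqref{eq:khin} gives $\int S_*^{p/2}\,dm\le2K_p\eta^p$. Since $\min(1,s)\le s^{p/2}$ for $s\ge0$, we get $\mathbb E\int\min(1,S_*)\,dm\le2K_p\eta^p$.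

Thus $c_0\kappa'\le2K_p\eta^p$ for every $\eta>0$, while $\kappa'>0$ does not depend on $\eta$. This contradiction shows that $g(s)\in X$ for almost every $s$, and $g$ represents $T$ by Proposition~\ref{prop:density}. Theorem~\ref{thm:main} is proved. \qed

\section{Polydiscs, $H_\infty$ and $L_p$: proof of Theorem~\ref{thm:ext}}\label{sec:ext}

\subsection*{Part (a)}
Sections~\ref{sec:density}--\ref{sec:end} use the following about $H_p$ and nothing else: it is a space of functions in $L_p$ of a probability space (for Lemma~\ref{lem:equi} and the square functions); it is determined by countably many coefficient functionals satisfying (H1)--(H4); and, for $p<1$, Proposition~\ref{prop:ukk} holds. It therefore suffices to establish these facts for $H_p(\Delta^d)$, with multi-indices $k=(k_1,\dots,k_d)$ and $\tau$ the topology of uniform convergence on compact subsets of $\Delta^d$. Proposition~\ref{prop:banach} then covers $1\le p<\infty$ and the proof of Theorem~\ref{thm:main} covers $p<1$.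

\emph{Facts} (H1)--(H4), $0<p<\infty$. For $f\in H_p(\Delta^d)$ the functions $f_r$ converge in $L_p(\mathbf T^d)$ to a boundary function \cite[\S3.4]{rudin}. The quantities $\|f_r\|_p$ increase with $r$: for fixed $w\in\mathbf T^d$ the circular means of the subharmonic function $\lambda\mapsto|f(\lambda w)|^p$ increase, and integrating over $w$ gives the claim by rotation invariance of $m_d$. This yields (H1), density of polynomials following as before. For $f$ analytic near $\overline\Delta^d$, the one-variable Poisson inequality applied in each variable in turn gives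
\[
|f(z)|^p\le\int|f(w)|^p\prod_{j=1}^dP_{z_j}(w_j)\,dm_d(w)\le\prod_{j=1}^d\frac{1+|z_j|}{1-|z_j|}\,\|f\|_p^p ,
\]
and the outer bound passes to all $f\in H_p(\Delta^d)$ through $f_\varrho$, $\varrho\to1$. Cauchy's estimate on the torus $|z_j|=k_j/(k_j+1)$ gives $|c_k(f)|\le\prod_je(2(k_j+1))^{1/p}\|f\|_p$, which replaces (H2). Since $\sum_k\prod_j(k_j+1)^{1/p}r^{k_j}<\infty$ for $r<1$, the proofs of (H3), (H4) and completeness are unchanged.

\emph{The Kadec--Klee inequality, $0<p<1$.} The proof of Lemma~\ref{lem:center} rests on the Riesz factorization in one variable, so we apply the lemma one variable at a time. Let $F$ be analytic near $\overline\Delta^d$ and let $F_j(w)=F(0,\dots,0,w_{j+1},\dots,w_d)$, so that $F_0=F$ and $F_d=F(0)$. Fix $w_{j+2},\dots,w_d\in\mathbf T$ and apply Lemma~\ref{lem:center}, raised to the power $p/2$, to $F_j$ as a function of $w_{j+1}$; its value at $w_{j+1}=0$ is $F_{j+1}$. Integrating over the fixed variables with H\"older's inequality (exponents $\frac2{2-p}$, $\frac2p$) gives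
\[
\|F_j-F_{j+1}\|_p^p\le C\,\|F_j\|_p^{p(2-p)/2}\big(\|F_j\|_p^p-\|F_{j+1}\|_p^p\big)^{p/2}.
\]
By subharmonicity $\|F\|_p\ge\|F_j\|_p\ge\|F_{j+1}\|_p\ge|F(0)|$, so summing over $0\le j<d$,
\begin{equation}\label{eq:poly}
\|F-F(0)\|_p^p\le dC\,\|F\|_p^{p(2-p)/2}\big(\|F\|_p^p-|F(0)|^p\big)^{p/2}.
\end{equation}
The proof of Lemma~\ref{lem:circle} used Lemma~\ref{lem:center} only for functions analytic near the closed disc. Let $P_{rz}(w)=\prod_jP_{rz_j}(w_j)$ for $z,w\in\mathbf T^d$ and $\Psi_z=(\psi_{z_1},\dots,\psi_{z_d})$. If $f$ is analytic near $\overline\Delta^d$, so is $f\circ\Psi_z$, and Fubini's theorem gives $\int h\circ\Psi_z\,dm_d=\int hP_{rz}\,dm_d$ and $\int P_{rz}(w)\,dm_d(z)=1$; the kernel is bounded for fixed $r$. With \eqref{eq:poly} applied to $f\circ\Psi_z$, the proofs of Lemma~\ref{lem:circle} and Proposition~\ref{prop:ukk} go through word for word, with $dC$ in place of $C$. This proves (a).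

\subsection*{Part (b)}
The disc algebra, the space of functions continuous on $\overline\Delta$ and analytic in $\Delta$, is a closed subspace of $H_\infty$, and it is separable since polynomials are dense in it. We show that it fails the RNP, using functions that peak at almost disjoint places to record the binary digits of $s$.

Let $\zeta_j=e^{i/j}$, $j\ge1$, choose pairwise disjoint open arcs $J_j\ni\zeta_j$, and let $\varphi_j(z)=\big(\frac{1+\bar\zeta_jz}2\big)^{N_j}$. Since $|1+\bar\zeta_jw|<2$ on the compact set $\mathbf T\setminus J_j$, we can take $N_j$ so large that $|\varphi_j|\le2^{-j-3}$ there. Then $\varphi_j(\zeta_j)=1$; $\sum_j|\varphi_j|\le2$ on $\mathbf T$, because a point lies in at most one arc; and $\sum_{j\ne k}|\varphi_j(\zeta_k)|\le\frac14$. Let $r_j$ be the Rademacher functions, so that $r_j(s)=\pm1$ according to the $j$-th binary digit of $s$. For $f\in L_1$ we have $\int fr_j\to0$: this is true for dyadic step functions, which are dense, and $|r_j|\le1$. Hence the tails of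
\[
Tf=\sum_j\Big(\int fr_j\Big)\varphi_j
\]
are bounded on $\mathbf T$, and so on $\overline\Delta$, by $2\sup_{j>N}|\int fr_j|\to0$. Thus $T$ maps $L_1$ into the disc algebra with $\|Tf\|_\infty\le2\|f\|_1$.

Suppose $g$ represents $T$. Evaluation at $\zeta_k$ is a bounded functional, so $\int f(s)\,g(s)(\zeta_k)\,ds=\int f(s)\sum_jr_j(s)\varphi_j(\zeta_k)\,ds$ for all $f\in L_1$. Hence there is a null set $N_0$, containing the dyadic rationals, such that $g(s)(\zeta_k)=\sum_jr_j(s)\varphi_j(\zeta_k)$ for all $s\notin N_0$ and all $k$; this number is within $\frac14$ of $r_k(s)$. Distinct $s,s'\notin N_0$ differ in some binary digit $k$, so $\|g(s)-g(s')\|_\infty\ge2-\frac12=\frac32$. This gives uncountably many points at mutual distance at least $\frac32$ in a separable space, which is impossible. In terms of Proposition~\ref{prop:density}, the $\tau$-density $\sum_jr_j(s)\varphi_j$ exists in $H_\infty$, but $H_\infty$ is not separable and the step proving measurability is lost.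

\subsection*{Part (c)}
Let $J:L_1\to L_p(\mathbf T)$ be the embedding of Example~\ref{ex:cauchy}. Its range is complete, hence closed, and it is locally convex because it is isomorphic to $L_1$. The RNP is invariant under isomorphism, and $L_1$ fails it, as shown in Section~\ref{sec:intro}. This completes the proof of Theorem~\ref{thm:ext}. \qed

\begin{thebibliography}{9}

\bibitem{remarks}
\emph{Remarks on subspaces of $H_p$ when $0<p<1$}, doi:10.1307/mmj/1029002669,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.1307\%2Fmmj\%2F1029002669}.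

\bibitem{rudin}
Rudin, \emph{Function Theory in Polydiscs}.

\end{thebibliography}
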